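\title{Accessibility implies stable accessibility for partially hyperbolic diffeomorphisms}

\begin{abstract}
We prove that every accessible partially hyperbolic diffeomorphism of a compact manifold is stably accessible, with no hypothesis on the center bundle and with a bound on the number of legs that is uniform in a $C^1$-neighborhood. More generally, every accessibility class is either open or meager, and a compact subset of an open class stays inside a single class after a $C^1$-small perturbation. The proof replaces $su$-paths by words in finitely many continuous flows and rests on a topological theorem: if the orbit of a point under finitely many continuous flows on a compact $m$-manifold is not meager, then some $m$-chain of words covers the point with nonzero mod~$2$ local degree. Local degree survives perturbation of the flows.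
\end{abstract}

\section{Accessibility and its stability}\label{sec:intro}

\subsection{The question and the results}

Let $M$ be a compact smooth manifold without boundary, of dimension $m\ge1$ (for $m=0$ there is nothing to prove). A diffeomorphism $f:M\to M$ is \emph{partially hyperbolic} if the tangent bundle is a Whitney sum $TM=E^u\oplus E^c\oplus E^s$ of $Tf$-invariant subbundles and there are a Riemannian (or Finsler) metric and constants $\lambda<1<\mu$ such that for every $x\in M$
\[
\mathfrak m(T_xf|_{E^u})>\mu>\|T_xf|_{E^c}\|\ge \mathfrak m(T_xf|_{E^c})>\lambda>\|T_xf|_{E^s}\|>0,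
\]
where $\mathfrak m(A)=\inf_{\|v\|=1}\|Av\|$. The bundles $E^u$ and $E^s$ are uniquely integrable and tangent to foliations $\mathcal W^u_f$ and $\mathcal W^s_f$. Partial hyperbolicity is a $C^1$-open property, so every $g$ that is $C^1$-close to $f$ has foliations $\mathcal W^u_g$ and $\mathcal W^s_g$ of its own.

An \emph{$su$-path of $f$ with $n$ legs} is a continuous path $\gamma:[0,1]\to M$ with a partition $0=t_0<\dots<t_n=1$ such that each $\gamma([t_i,t_{i+1}])$ lies in one leaf of $\mathcal W^u_f$ or in one leaf of $\mathcal W^s_f$. Being joined by an $su$-path is an equivalence relation; the class of $x$ is its \emph{accessibility class} $\mathrm{AC}_f(x)$. The diffeomorphism $f$ is \emph{accessible} if any two points of $M$ are joined by an $su$-path, and \emph{stably accessible} if every $g$ sufficiently $C^1$-close to $f$ is accessible. Whether accessibility implies stable accessibility is posed as an open question in \cite{SEA}. The answer is yes.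

\begin{theorem}\label{thm:A}
Let $f$ be an accessible partially hyperbolic diffeomorphism of a compact manifold $M$. There are a $C^1$-neighborhood $\mathcal N$ of $f$ and $k\in\mathbb N$ such that for every $g\in\mathcal N$ any two points of $M$ are joined by an $su$-path of $g$ with at most $k$ legs. In particular $f$ is stably accessible.
\end{theorem}

The argument is local, and it also describes the classes of a diffeomorphism that is not accessible. Recall that a set is \emph{meager} if it is a countable union of nowhere dense sets, that an $F_\sigma$ is a countable union of closed sets, and that by the Baire category theorem no nonempty open subset of $M$ is meager.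

\begin{theorem}\label{thm:Aprime}
Let $f$ be a partially hyperbolic diffeomorphism of a compact manifold $M$ and let $p\in M$.
\begin{enumerate}
\item[(i)] The class $\mathrm{AC}_f(p)$ is either open or a meager $F_\sigma$.
\item[(ii)] If $\mathrm{AC}_f(p)$ is not meager, there are $r>0$ and a $C^1$-neighborhood $\mathcal N$ of $f$ with $B(p,r)\subset \mathrm{AC}_g(p)$ for all $g\in\mathcal N$. Moreover, for each compact $K\subset\mathrm{AC}_f(p)$ there are a $C^1$-neighborhood $\mathcal N_K$ of $f$ and $k\in\mathbb N$ such that for $g\in\mathcal N_K$ every point of $K$ is joined to $p$ by an $su$-path of $g$ with at most $k$ legs.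
\item[(iii)] If $M$ is connected, the following are equivalent: $f$ is accessible; $f$ is stably accessible; no accessibility class of $f$ is meager.
\end{enumerate}
\end{theorem}

\subsection{Two extreme cases}

If $E^c=0$, the question is easy. For nearby points $x,y$, the local unstable disk through $x$ and the local stable disk through $y$ are, in a suitable chart, graphs of contractions over complementary coordinate subspaces, so they meet. All classes are open, a connected $M$ is a single class, and the condition $E^c=0$ persists under perturbation.

At the other extreme, let $A$ be a hyperbolic automorphism of $\mathbb T^2$ and $f=A\times\mathrm{id}$ on $\mathbb T^2\times S^1$, with $E^c$ tangent to the circles. Stable and unstable leaves lie in the slices $\mathbb T^2\times\{\theta\}$, and the classes are these slices, which are closed and nowhere dense. So both alternatives in Theorem~\ref{thm:Aprime}(i) occur. When $E^c\ne0$, accessibility measures the failure of $E^u\oplus E^s$ to be integrable: the center direction is reached only because polygons with alternating stable and unstable sides fail to close up.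

\subsection{What one expects, and why the obvious argument fails}

One can describe motion along leaves by finitely many flows $\varphi^1,\dots,\varphi^q$, each preserving the stable or the unstable leaves (Section~\ref{sec:flows}). The class of $p$ is then the union of the images of countably many \emph{word maps}
\[
E:\mathbb R^n\to M,\qquad E(t_1,\dots,t_n)=\varphi^{i_n}_{t_n}\circ\dots\circ\varphi^{i_1}_{t_1}(p).
\]
Suppose for a moment that the flows are $C^\infty$ and that the class of $p$ has interior. Then the image of some $E$ has positive measure, so by Sard's theorem it contains a regular value $E(t^0)$. The restriction of $E$ to a small $m$-dimensional disk through $t^0$ transverse to the kernel of the derivative is an embedding, and by degree theory every map uniformly close to it still covers a fixed neighborhood of $E(t^0)$. So one guesses that the answer is yes.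

The general theory, however, gives only continuity of the bundles $E^u$ and $E^s$, and the flows are only continuous. The Baire theorem still produces a word map whose image has interior, but for a single continuous map this property is not robust: a space-filling curve $[0,1]\to[0,1]^2$ is a uniform limit of polygonal paths, whose images have empty interior. What must be excluded is that a class is filled only in this manner. The substitute for Sard's theorem is homogeneity. The words form a group that acts transitively on the class, and we use the group to slide families of words from one point of the class to another. This yields an $m$-parameter family of words with nonzero local degree at $p$ (Theorem~\ref{thm:B}).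

Section~\ref{sec:words} states this theorem and shows its mechanism in dimensions one and two. Sections~\ref{sec:flows} and~\ref{sec:reduction} construct the flows and deduce Theorems~\ref{thm:A} and~\ref{thm:Aprime}. Sections~\ref{sec:top}--\ref{sec:end} prove Theorem~\ref{thm:B}.

\section{Words in flows and local degree}\label{sec:words}

\subsection{Conventions}\label{sub:conv}

We fix a smooth Riemannian metric on $M$ with distance $d$ (infinite between different components) and open balls $B(x,r)$. Chains and homology have coefficients in $\mathbb F=\mathbb Z/2$, which removes orientations and signs. We write $H_j(X\,|\,A)=H_j(X,X\setminus A)$. For $A'\subset A$ the inclusion induces a \emph{restriction} $H_j(X\,|\,A)\to H_j(X\,|\,A')$, written $\alpha\mapsto\alpha|_{A'}$.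

A \emph{coordinate cell} is an open set $B\subset M$ with a homeomorphism onto $\mathbb R^m$. A \emph{box} in $B$ is a product of $m$ compact intervals, possibly degenerate; its dimension is the number of nondegenerate ones. For an $m$-dimensional box $Q$, the space $M\setminus\partial Q$ is the disjoint union of the open sets $\operatorname{int}Q$ and $M\setminus Q$, so
\begin{equation}\label{eq:H0}
H_0(M\setminus\partial Q,\,M\setminus Q)=H_0(\operatorname{int}Q)=\mathbb F,\quad\text{generated by any point of }\operatorname{int}Q.
\end{equation}

\begin{lemma}\label{lem:convex}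
Let $Q$ be a compact convex subset of a coordinate cell and $z\in Q$. Then restriction $H_j(M\,|\,Q)\to H_j(M\,|\,z)$ is an isomorphism, and these groups are $\mathbb F$ for $j=m$ and $0$ for $j\neq m$.
\end{lemma}

\begin{proof}
By excision we may replace $M$ by $\mathbb R^m$. A ray from $z$ that has left $Q$ does not return to it, so pushing outward along these rays deforms both $\mathbb R^m\setminus Q$ and $\mathbb R^m\setminus z$ onto the complement of a large open ball centered at $z$. The exact sequences of the pairs and the five lemma give the isomorphism, and $H_j(\mathbb R^m\,|\,z)\cong\widetilde H_{j-1}(S^{m-1})$.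
\end{proof}

We also recall the prism construction. There are chains $\Pi_j$ of affine $(j+1)$-simplices in $\Delta^j\times[0,1]$ whose boundary is the sum of the top $\Delta^j\times1$, the bottom $\Delta^j\times0$, and the images of $\Pi_{j-1}$ under the maps $\delta\times\mathrm{id}$, with $\delta$ running over the face maps of $\Delta^j$. Suppose that to each simplex $\sigma$ of a family, and to each of its faces, a homotopy $F_\sigma$ on $\Delta^j\times[0,1]$ is assigned with $F_{\sigma\delta}=F_\sigma\circ(\delta\times\mathrm{id})$. Then the linear map $D\sigma=(F_\sigma)_\#\Pi_j$ satisfies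
\begin{equation}\label{eq:prism}
\partial D\sigma+D\partial\sigma=F_\sigma(\cdot,1)+F_\sigma(\cdot,0).
\end{equation}

\subsection{The group of words and admissible chains}

Let $\varphi^1,\dots,\varphi^q$ ($q\ge1$) be continuous flows on $M$. Let $G=\mathbb R*\dots*\mathbb R$ be the free product of $q$ copies of the additive group $\mathbb R$, and let $[i,t]$ be the element $t$ of the $i$-th copy. Every element of $G$ is a product of such \emph{letters}, the only relations come from $[i,s][i,t]=[i,s+t]$, and there is a unique homomorphism $\rho:G\to\mathrm{Homeo}(M)$ with $\rho([i,t])=\varphi^i_t$. We write $wx=\rho(w)x$. We work with $G$ rather than with its image in $\mathrm{Homeo}(M)$ because $G$ does not depend on the flows: an identity between words remains true when the flows are perturbed.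

\begin{definition}
A map $\sigma:P\to G$ from a topological space $P$ is \emph{admissible} if there are indices $i_1,\dots,i_n$ and continuous functions $\tau_k:P\to\mathbb R$ with
\[
\sigma(t)=[i_n,\tau_n(t)]\cdots[i_1,\tau_1(t)]\qquad(t\in P).
\]
\end{definition}

Constant maps, pointwise products and pointwise inverses of admissible maps, and compositions $\sigma\circ h$ with $h$ continuous are admissible. Every $w\in G$ is joined to $1$ by an admissible path: write $w$ as a word and multiply all times by $s\in[0,1]$.

For $O\subset G$ let $S_j(O)$ be the $\mathbb F$-vector space whose basis is the set of admissible maps $\Delta^j\to G$ with image in $O$. Faces of admissible simplices are admissible, so $S_*(O)$ is a chain complex with the usual boundary. For $O'\subset O\subset G$, the symbols $H_j(O)$ and $H_j(O,O')$ always denote the homology of $S_*(O)$ and of $S_*(O)/S_*(O')$; for subsets of $M$ the same symbols denote singular chains and homology. Exact sequences of pairs and triples hold by algebra. The \emph{support} $|c|\subset G$ of a chain $c$ is the union of the images of the simplices occurring in $c$. Left and right translations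 by elements of $G$ act on admissible chains by chain maps.

Fix $p\in M$ and put
\[
\pi:G\to M,\quad\pi(w)=wp,\qquad \Sigma=\pi^{-1}(p),\qquad\mathcal O=Gp ,
\]
the orbit map, the stabilizer and the orbit. If $\sigma$ is admissible then $\pi\sigma$ is continuous, so $\pi$ induces a chain map $\pi_\#$ to singular chains and maps $\pi_*$ in homology. Since $\pi(wa)=w\,\pi(a)$, the maps $\pi_*$ intertwine left translation by $w$ with the homeomorphism $\rho(w)$.

\begin{theorem}\label{thm:B}
Let $\varphi^1,\dots,\varphi^q$ be continuous flows on a compact manifold $M$ of dimension $m\ge 1$, and let $p\in M$. If $\mathcal O$ is not meager in $M$, then $\mathcal O$ is open and there is $c\in S_m(G)$ with $\partial c\in S_{m-1}(G\setminus\Sigma)$ and $\pi_*[c]\ne0$ in $H_m(M\,|\,p)\cong\mathbb F$.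
\end{theorem}

The chain $c$ is a finite collection of $m$-parameter families of words, glued along faces, whose boundary words do not fix $p$ and which covers $p$ an odd number of times.

\begin{example}\label{ex:heis}
On $\mathbb R^3$ let $\varphi^1_t(x,y,z)=(x+t,y,z)$ and $\varphi^2_t(x,y,z)=(x,y+t,z+xt)$. Both flows commute with the maps $(x,y,z)\mapsto(x+k,y+l,z+ky+n)$, $k,l,n\in\mathbb Z$, which form a group acting freely and properly discontinuously with compact quotient $M$. Let $p$ be the image of $0$. The quadrilateral $[2,-b][1,-a][2,b][1,a]$ moves the origin by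
\[
0\mapsto(a,0,0)\mapsto(a,b,ab)\mapsto(0,b,ab)\mapsto(0,0,ab).
\]
With $a(t)=\sqrt{|t|}$ and $b(t)=\operatorname{sgn}(t)\sqrt{|t|}$ the map
\[
\sigma(x,y,t)=[1,x]\,[2,y]\,[2,-b(t)]\,[1,-a(t)]\,[2,b(t)]\,[1,a(t)]
\]
is admissible, and $\pi\sigma(x,y,t)$ is the image of $(x,y,t)$ in $M$. Triangulate a small cube centered at $0$, order the vertices, and let $c$ be the sum of the compositions of $\sigma$ with the resulting affine $3$-simplices. Interior faces cancel, and $\pi_*[c]$ generates $H_3(M\,|\,p)$. Here the third direction was found by a bracket computation. Theorem~\ref{thm:B} finds $c$ when no derivative is available.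
\end{example}

\subsection{The mechanism in dimensions one and two}\label{sub:lowdim}

Grant that $\mathcal O$ is open (Lemma~\ref{lem:open}). The chain $c$ is built by starting from a $0$-chain and raising the degree by one, $m$ times.

Let $m=1$. Let $Q$ be an arc with endpoints $z_-,z_+$ in a coordinate cell contained in $\mathcal O$. Choose $a,b\in G$ with $ap\in\operatorname{int}Q$ and $bp\notin Q$, and let $c_1$ be the admissible path $s\mapsto\theta(s)a$, with $\theta$ an admissible path from $1$ to $ba^{-1}$. The connecting map $H_1(M\,|\,\partial Q)\to H_0(M\setminus\partial Q,M\setminus Q)$ sends $\pi_*[c_1]$ to the class of $ap$, which is nonzero by \eqref{eq:H0}. So $\pi_*[c_1]\neq0$ in $H_1(M\,|\,\partial Q)=H_1(M\,|\,z_-)\oplus H_1(M\,|\,z_+)$, and one component, say at $z_+=wp$, is nonzero. The chain $c=w^{-1}c_1$ has the required properties.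

Let $m=2$, and let $R$ be a segment with endpoint set $\partial R=\{z_-,z_+\}$ in a coordinate cell contained in $\mathcal O$. By Lemma~\ref{lem:convex} the sequence of the triple $(M,M\setminus\partial R,M\setminus R)$ reads $\mathbb F\to\mathbb F^2\to H_1(M\setminus\partial R,M\setminus R)\to0$ with the diagonal as first map, so the last group is $\mathbb F$; it counts crossings of $R$ mod~$2$. Suppose we have an admissible path $c_1$ whose image $\pi c_1$ misses $\partial R$, has its endpoints off $R$, and is nonzero in this group. Consider the exact sequence
\[
H_2(G\,|\,\pi^{-1}\partial R)\to H_1(G\setminus\pi^{-1}\partial R,\;G\setminus\pi^{-1}R)\to H_1(G\,|\,\pi^{-1}R).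
\]
If $[c_1]$ dies in the last group, it comes from a class $[c_2]$ in the first. Then $\pi_*[c_2]\ne0$ in $H_2(M\,|\,z_-)\oplus H_2(M\,|\,z_+)$, and we finish by a translation as before. Geometrically, $c_2$ is swept out by sliding $c_1$ off $R$ (Figure~\ref{fig:sweep}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!20] (1,-0.9) rectangle (5,0.9);
\draw[very thick] (0,0) -- (4,0);
\fill (0,0) circle (2pt) node[below] {$z_-$};
\fill (4,0) circle (2pt) node[below] {$z_+$};
\node[above] at (0.45,0) {$R$};
\draw[thick] (1,-0.9) -- (1,0.9) node[above] {$\pi c_1$};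
\draw[thick,dashed] (5,-0.9) -- (5,0.9);
\draw[->] (1.3,0.55) -- (4.7,0.55);
\node at (2.6,-0.55) {$\pi c_2$};
\end{tikzpicture}
\caption{An arc crossing the segment $R$ once is slid along $R$ until it no longer meets $R$ (dashed), its endpoints staying off $R$. The swept region covers the endpoint $z_+$ with degree one. The sliding has to be done with chains of words in $G$, not only with chains in $M$.}\label{fig:sweep}
\end{figure}

In $M$ the sliding is free, since $H_1(M\,|\,R)=0$. In $G$ nothing tells us in advance that $H_1(G\,|\,\pi^{-1}R)$ vanishes. What we shall prove instead is the analogue of Lemma~\ref{lem:convex}: for a small box $R$ and $z\in R$, restriction $H_j(G\,|\,\pi^{-1}R)\to H_j(G\,|\,\pi^{-1}z)$ is an isomorphism (Proposition~\ref{prop:box}). This suffices, because $|c_1|$ misses $\pi^{-1}z_+$, so that $[c_1]$ restricts to $0$ at $z=z_+$. To prove it one must compare the groups $H_j(G\,|\,\pi^{-1}z)$ at nearby points. A word carrying one point to the other gives an isomorphism, but the word is determined only up to a stabilizer. The core of the proof (Section~\ref{sec:stab}) is that small elements of $\Sigma$ act trivially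 on $H_*(G\,|\,\Sigma)$.

\section{Flows along the stable and unstable leaves}\label{sec:flows}

We use the following standard facts \cite{HPS}, for $*\in\{u,s\}$ and $g$ in a $C^1$-neighborhood of $f$.
\begin{enumerate}
\item[(S1)] $E^*_g(x)$ depends continuously on $(x,g)$, with the $C^1$ topology on $g$.
\item[(S2)] $\mathcal W^*_g$ is a continuous foliation with $C^1$ leaves tangent to $E^*_g$, and every $C^1$ curve tangent to $E^*_g$ lies in one leaf.
\end{enumerate}
The dynamics of $f$ enters the proof only through (S1) and (S2); the center bundle does not enter at all.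

A leaf carries its own manifold topology, which is finer than the topology induced from $M$. A continuous map from a locally connected space into $M$ with image in one leaf is continuous for the leaf topology. Indeed, a leaf meets a foliation box in countably many plaques, so on a connected set mapped into the box the transverse coordinate of the map has countable connected image, that is, it is constant.

A continuous vector field tangent to $E^u_g$ need not generate a flow by the standard theory of differential equations, and foliation boxes are not given to us with continuous dependence on $g$. We therefore build foliation charts by integrating along rays, where (S2) supplies uniqueness, and define the flows in these charts.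

\begin{proposition}\label{prop:flows}
There are a $C^1$-neighborhood $\mathcal N_0$ of $f$, an integer $q\ge1$ and, for $g\in\mathcal N_0$, flows $\varphi^{1,g},\dots,\varphi^{q,g}$ on $M$, with associated homomorphisms $\rho_g:G\to\mathrm{Homeo}(M)$, such that:
\begin{enumerate}
\item[(a)] for each $i$ the map $(g,t,x)\mapsto\varphi^{i,g}_t(x)$ is continuous on $\mathcal N_0\times\mathbb R\times M$;
\item[(b)] if $w\in G$ is a product of $n$ letters, then $x$ and $\rho_g(w)x$ are joined by an $su$-path of $g$ with $n$ legs;
\item[(c)] $\rho_f(G)x=\mathrm{AC}_f(x)$ for all $x\in M$.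
\end{enumerate}
\end{proposition}

\begin{proof}
We construct flows along unstable leaves; for stable leaves replace $u$ by $s$ throughout. Let $x\in M$ be a point where the rank $k$ of $E^u_f$ is positive, and let $D(r)$ denote the open ball of radius $r$ about $0$ in $\mathbb R^k$ or $\mathbb R^{m-k}$.

\emph{The chart.} Take a smooth chart $\kappa$ into $\mathbb R^k\times\mathbb R^{m-k}$ with $\kappa(x)=0$ that maps $E^u_f(x)$ to $\mathbb R^k\times0$. By (S1), after composing with a dilation, the image of $\kappa$ contains $\overline{D(3)}\times\overline{D(3)}$, and on this set, for $g$ in a neighborhood $\mathcal N$ of $f$, the space $E^u_g$ is the graph of a linear map $A_g(y,z):\mathbb R^k\to\mathbb R^{m-k}$ with $\|A_g\|\le\frac13$, continuous in $(g,y,z)$.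

\emph{Integration along rays.} For $|y|\le2$, $|\zeta|\le\frac94$ and $s_0\in\{0,1\}$ consider
\begin{equation}\label{eq:ode}
z'(s)=A_g(sy,z(s))\,y,\qquad z(s_0)=\zeta,\qquad s\in[0,1].
\end{equation}
Since $|z'|\le\frac23$ and $\frac94+\frac23<3$, solutions stay in $D(3)$, and Peano's theorem gives a solution on $[0,1]$. The curve $s\mapsto\kappa^{-1}(sy,z(s))$ is $C^1$ and tangent to $E^u_g$, so by (S2) it lies in one leaf $L$ and is continuous for the leaf topology. The projection to the $y$-coordinate of the part of $L$ inside $\kappa^{-1}(D(3)\times D(3))$ is a local homeomorphism, because the tangent spaces of $L$ are graphs over $\mathbb R^k$. Two solutions of \eqref{eq:ode} are thus lifts of the path $s\mapsto sy$ through a local homeomorphism from a Hausdorff space, and they agree at $s_0$; the set where they agree is open and closed, so they coincide. The solution depends continuously on $(g,y,\zeta)$: along a convergent sequence of data the solutions are $\frac23$-Lipschitz, by the Arzel\`a--Ascoli theorem and dominated convergence every subsequence has a further subsequence converging uniformly to a solution for the limit data, and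 that solution is unique.

\emph{The foliation chart.} Let $K_0=\overline{D(3/2)}\times\overline{D(3/2)}$. For $(y,z_0)\in K_0$ put $\Psi_g(y,z_0)=\kappa^{-1}(y,z(1))$, where $z$ solves \eqref{eq:ode} with $z(0)=z_0$; this point lies on the leaf through $\kappa^{-1}(0,z_0)$, and $|z(1)|\le\frac32+\frac12=2$. For $x'=\kappa^{-1}(y,\zeta)$ in $V=\kappa^{-1}(D(2)\times D(9/4))$ put $\Phi_g(x')=(y,z(0))$, where $z$ solves \eqref{eq:ode} with $z(1)=\zeta$. Both maps are jointly continuous. By uniqueness, $\Phi_g\Psi_g=\mathrm{id}$ on $K_0$, and $x'=\Psi_g\Phi_g(x')$ whenever $\Phi_g(x')\in K_0$. Hence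
\[
\Omega=\{(g,x'):x'\in\Psi_g(\operatorname{int}K_0)\}=\{(g,x')\in\mathcal N\times V:\Phi_g(x')\in\operatorname{int}K_0\}
\]
is open in $\mathcal N\times M$. The set $\Omega'=\{(g,x'):x'\in\Psi_g(K_0)\}$ is closed in $\mathcal N\times M$, since it consists of the $(g,x')$ with $x'$ in the compact set $\kappa^{-1}(\overline{D(3/2)}\times\overline{D(2)})\subset V$ and $\Phi_g(x')\in K_0$.

\emph{The flows.} Choose $\chi\ge0$ smooth on $\mathbb R^k$ and $\beta\ge0$ continuous on $\mathbb R^{m-k}$, each positive exactly on $D(3/2)$. For a basis vector $e$ of $\mathbb R^k$ let $\theta^e$ be the flow of the vector field $\chi e$; it preserves $\overline{D(3/2)}$ and fixes its boundary. Define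
\[
\varphi^g_t(x')=\Psi_g\big(\theta^e_{\beta(z_0)t}(y),z_0\big)\ \text{ if }x'=\Psi_g(y,z_0),\ (y,z_0)\in K_0,
\]
and $\varphi^g_t(x')=x'$ if $(g,x')\notin\Omega$. On $\Omega'\setminus\Omega$ we have $|y|=\frac32$ or $\beta(z_0)=0$, so the two formulas agree. They are continuous on the closed sets $\Omega'\times\mathbb R$ and $\Omega^c\times\mathbb R$, which cover $\mathcal N\times M\times\mathbb R$. So $\varphi^g$ is a flow, jointly continuous in $(g,t,x')$, and each of its orbits lies in an unstable leaf of $g$.

The open set $\Psi_f(\operatorname{int}K_0)$ contains $x=\Psi_f(0,0)$. By compactness finitely many such sets cover the union of the components of $M$ on which $E^u_f\neq0$. Take all flows obtained from these charts and all basis vectors, the corresponding flows for $E^s$, and the trivial flow $\varphi_t=\mathrm{id}$ to ensure $q\ge1$; let $\mathcal N_0$ be the intersection of the finitely many neighborhoods $\mathcal N$. This gives (a), and (b) follows by concatenating orbit segments.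

For (c), the inclusion $\rho_f(G)x\subset\mathrm{AC}_f(x)$ is (b). For the converse it suffices to show that each leaf $L$ of positive dimension lies in one orbit of $\rho_f(G)$; since $L$ is connected, it suffices that the orbit of each $x'\in L$ contains a neighborhood of $x'$ in $L$. Write $x'=\Psi_f(y,z_0)$ with $|y|,|z_0|<\frac32$. The $\theta^e$-orbit of a point of $D(3/2)$ is the open chord through it parallel to $e$, since $\chi>0$ on that chord. Setting the coordinates of a point to zero one at a time does not increase the norm, so every point of $D(3/2)$ can be moved to $0$ along such chords. As $\beta(z_0)>0$, the orbit of $x'$ contains $\Psi_f(D(3/2)\times\{z_0\})$. The map $\Psi_f(\cdot,z_0)$ is a leaf-continuous section, over an open set, of the local homeomorphism from the part of $L$ in the chart to $\mathbb R^k$, and such a section has open image in $L$.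
\end{proof}

\section{From local degree to stable accessibility}\label{sec:reduction}

We deduce Theorems~\ref{thm:A} and~\ref{thm:Aprime} from Theorem~\ref{thm:B}. Take the flows of Proposition~\ref{prop:flows} and put $\pi_g(w)=\rho_g(w)p$.

\begin{proof}[Proof of Theorem~\ref{thm:Aprime}]
(i) By Proposition~\ref{prop:flows}(c), $\mathrm{AC}_f(p)=\rho_f(G)p$ is the union of the images of the cubes $[-R,R]^n$, $R\in\mathbb N$, under countably many word maps, hence a countable union of compact sets. If it is not meager, it is open by Theorem~\ref{thm:B}.

(ii) Let $c$ be the chain given by Theorem~\ref{thm:B} for the flows of $f$. The set $\pi_f|\partial c|$ is compact and does not contain $p$. Choose $r>0$ smaller than the injectivity radius $\iota$ of $M$ and with $3r<d(p,\pi_f|\partial c|)$. Let $\mathcal K$ be the finite set of the simplices of $c$ and their faces. For $\sigma\in\mathcal K$ the map $(g,t)\mapsto\pi_g\sigma(t)$ is continuous by Proposition~\ref{prop:flows}(a), applied letter by letter, and $t$ ranges over a compact simplex. So there is a neighborhood $\mathcal N\subset\mathcal N_0$ of $f$ with $d(\pi_g\sigma(t),\pi_f\sigma(t))<r$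 for all $g\in\mathcal N$, $\sigma\in\mathcal K$ and $t$.

Fix $g\in\mathcal N$. Two points at distance less than $\iota$ are joined by a unique minimal geodesic, which depends continuously on them. Let $F_\sigma(t,\cdot)$ be the minimal geodesic from $\pi_f\sigma(t)$ to $\pi_g\sigma(t)$. It depends only on the element $\sigma(t)\in G$, so these homotopies are compatible with faces, and summing \eqref{eq:prism} over the simplices of $c$ gives
\[
(\pi_g)_\#c+(\pi_f)_\#c=\partial Dc+D\partial c .
\]
Here the free product is used: faces that cancel in $\partial c$ are equal as maps to $G$, so they cancel in $D\partial c$ and in $(\pi_g)_\#\partial c$ as well. The chains $D\partial c$ and $(\pi_g)_\#\partial c$ lie within distance $r$ of $\pi_f|\partial c|$, hence outside $B(p,2r)$. Thus $(\pi_g)_\#c$ and $(\pi_f)_\#c$ define the same class $\omega\in H_m(M\,|\,\overline{B(p,r)})$. The inverse of $\exp_p$, followed by a radial homeomorphism onto $\mathbb R^m$, makes $B(p,\iota)$ a coordinate cell in which $\overline{B(p,r)}$ is a round ball. By Lemma~\ref{lem:convex} and $\omega|_p\ne0$ we get $\omega|_x\ne0$ for all $x\in\overline{B(p,r)}$. A chain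 supported in $M\setminus x$ represents $0$ in $H_m(M\,|\,x)$, so
\[
B(p,r)\subset\pi_g|c|\subset\mathrm{AC}_g(p)\qquad(g\in\mathcal N).
\]
Every element of $|c|$ is a product of at most $n_0$ letters, where $n_0$ depends only on $c$, so every point of $B(p,r)$ is joined to $p$ by an $su$-path of $g$ with at most $n_0$ legs.

Let $K\subset\mathrm{AC}_f(p)$ be compact. For $y\in K$ choose $w_y\in G$ with $\rho_f(w_y)y=p$. By Proposition~\ref{prop:flows}(a) there are neighborhoods $Y_y$ of $y$ and $\mathcal N_y\subset\mathcal N$ of $f$ with $\rho_g(w_y)y'\in B(p,r)$ for $y'\in Y_y$, $g\in\mathcal N_y$. Cover $K$ by finitely many $Y_y$, let $\mathcal N_K$ be the intersection of the corresponding $\mathcal N_y$, and let $k$ be $n_0$ plus the largest length of the corresponding words $w_y$.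

(iii) If $f$ is accessible, its only class $M$ is not meager, and (ii) with $K=M$ shows that $f$ is stably accessible. Stable accessibility includes the accessibility of $f$ itself. If no class is meager, all classes are open by (i), and a connected $M$ is a single class.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The class $\mathrm{AC}_f(p)=M$ is not meager. Apply Theorem~\ref{thm:Aprime}(ii) with $K=M$ and join two points through $p$, which doubles the bound on the number of legs.
\end{proof}

\section{A group topology on the words}\label{sec:top}

The rest of the paper proves Theorem~\ref{thm:B}. We need a notion of small word with two properties: a small word moves every point of $M$ by a small amount, and it is joined to $1$ by an admissible path of small words, along which chains can be slid. The $C^0$ distance from $\rho(w)$ to the identity is built for the first property only, so we take an infimum over paths. For an admissible path $\sigma:[0,1]\to G$ with $\sigma(0)=1$ put $\|\sigma\|=\max_{s,x}d(\sigma(s)x,x)$, and let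
\[
|w|=\inf\{\|\sigma\|:\sigma\text{ admissible},\ \sigma(0)=1,\ \sigma(1)=w\},\qquad U_\delta=\{w\in G:|w|<\delta\}.
\]
Then $|w|<\infty$ and $d(wx,x)\le|w|$ for all $x$. Moreover:
\begin{itemize}
\item $|w^{-1}|=|w|$, by the path $\sigma(s)^{-1}$, since $d(\sigma(s)^{-1}x,x)=d(y,\sigma(s)y)$ for $y=\sigma(s)^{-1}x$;
\item $|vw|\le|v|+|w|$, by the product of paths for $v$ and $w$, since $d(abx,x)\le d(a(bx),bx)+d(bx,x)$;
\item for $a\in G$ and $\delta>0$ there is $\delta'>0$ with $aU_{\delta'}a^{-1}\subset U_\delta$, by the path $a\sigma(s)a^{-1}$, since $d(a\sigma(s)a^{-1}x,x)=d(a\sigma(s)y,ay)$ for $y=a^{-1}x$ and $\rho(a)$ is uniformly continuous on the compact space $M$.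
\end{itemize}
Give $G$ the topology of the pseudometric $(v,w)\mapsto|vw^{-1}|$, whose balls are the sets $U_\delta w$.

\begin{lemma}\label{lem:top}
\begin{enumerate}
\item[(T1)] $G$ is a topological group. The $U_\delta$ are open and symmetric, $U_\delta U_{\delta'}\subset U_{\delta+\delta'}$, and both the $U_\delta w$ and the $wU_\delta$ form a base of neighborhoods at $w$.
\item[(T2)] $\pi$ is continuous and $\Sigma$ is closed.
\item[(T3)] Admissible maps are continuous; supports of chains are compact.
\item[(T4)] Every $w\in U_\delta$ is the endpoint of an admissible path $w_s$ with $w_0=1$ and $w_s\in U_\delta$ for all $s$.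
\item[(T5)] Every open subset of $G$ is a countable union of compact sets.
\item[(T6)] For a subgroup $\Lambda$ the projection $G\to G/\Lambda$ onto the left cosets is open, and $G/\Lambda$ is Hausdorff if $\Lambda$ is closed.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Continuity of product and inverse follows from $(va)(wb)=v\,(awa^{-1})\,ab$ and $(va)^{-1}=(a^{-1}v^{-1}a)\,a^{-1}$ together with the three properties above; left translations are then homeomorphisms. (T2) $d(vap,ap)\le|v|$. (T3) The homomorphism $t\mapsto[i,t]$ is continuous because $|[i,t]|\le\max\{d(\varphi^i_sx,x):|s|\le|t|,\,x\in M\}\to0$ as $t\to0$, by compactness of $M$; products of continuous maps into $G$ are continuous. (T4) If $\|\sigma\|<\delta$, the path $r\mapsto\sigma(rs)$ shows $|\sigma(s)|\le\|\sigma\|$. (T5) $G$ is the union of the images of countably many continuous maps $\mathbb R^n\to G$, $t\mapsto[i_n,t_n]\cdots[i_1,t_1]$, and open subsets of $\mathbb R^n$ are countable unions of compact sets. (T6) The saturation $O\Lambda$ of an open set is a union of right translates of $O$. If $\Lambda$ is closed, $\{(v,w):v^{-1}w\notin\Lambda\}$ is open, and its image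 in $G/\Lambda\times G/\Lambda$ is the complement of the diagonal.
\end{proof}

The topology need not be Hausdorff (Example~\ref{ex:torus}), so compact subsets of $G$ need not be closed. We shall use only that closed subsets of compact sets are compact and that a decreasing sequence of nonempty relatively closed subsets of a compact set has a common point.

From now on $\mathcal O$ is assumed not to be meager. This hypothesis enters through the following open mapping lemma, and it cannot be dropped: for a single linear flow on $\mathbb T^2$ the orbit is a countable union of arcs, and a chain $c$ as in Theorem~\ref{thm:B} would force $\pi|c|$ to contain a ball, as in Section~\ref{sec:reduction}.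

\begin{lemma}\label{lem:open}
The map $\pi:G\to M$ is open. In particular $\mathcal O$ is open.
\end{lemma}

\begin{proof}
Since $\pi(wU_\delta)=w(U_\delta p)$, it suffices by (T1) to show that $U_\delta p$ is a neighborhood of $p$ for every $\delta$. By (T5), $G$ is covered by countably many of the open sets $aU_{\delta/2}$. As $\mathcal O$ is not meager, some $a(U_{\delta/2}p)$ is not meager, and hence neither is $U_{\delta/2}p$. By (T5) and (T2), $U_{\delta/2}p$ is a countable union of compact sets, one of which has an interior point $bp$ with $b\in U_{\delta/2}$. Then $b^{-1}U_{\delta/2}p\subset U_\delta p$ is a neighborhood of $p$.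
\end{proof}

\section{Admissible homology}\label{sec:hom}

\subsection{Excision and Mayer--Vietoris sequences}

If $P$ is a convex polytope and $\sigma:P\to G$ is admissible, composition with $\sigma$ is a chain map $\sigma_\#$ from the chains of affine simplices in $P$ to $S_*(\sigma(P))$. Barycentric subdivision $\mathrm{sd}$ and the chain homotopy $T$ with $\partial T+T\partial=\mathrm{sd}+\mathrm{id}$ are given on a singular simplex $\sigma$ by applying $\sigma_\#$ to universal affine chains in $\Delta^j$. The same formulas define $\mathrm{sd}$ and $T$ on admissible chains; they preserve $S_*(O)$ for every $O\subset G$, and the identities they satisfy are images under $\sigma_\#$ of identities between affine chains. In the same way \eqref{eq:prism} holds for admissible homotopies $F_\sigma:\Delta^j\times[0,1]\to G$.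

\begin{lemma}\label{lem:small}
For open $X,Y\subset G$ the inclusion $S_*(X)+S_*(Y)\to S_*(X\cup Y)$ induces an isomorphism in homology.
\end{lemma}

\begin{proof}
For an admissible simplex $\sigma$ in $X\cup Y$ the sets $\sigma^{-1}X$, $\sigma^{-1}Y$ form an open cover of $\Delta^j$ by (T3), so by the Lebesgue number lemma $\mathrm{sd}^n\sigma\in S_*(X)+S_*(Y)$ for large $n$. Let $T_n=T(\mathrm{id}+\mathrm{sd}+\dots+\mathrm{sd}^{n-1})$, so that $\mathrm{sd}^nc+c=\partial T_nc$ for a cycle $c$. This gives surjectivity. If a cycle $c\in S_*(X)+S_*(Y)$ equals $\partial e$ with $e\in S_*(X\cup Y)$, then $c=\partial(\mathrm{sd}^ne+T_nc)$, and for large $n$ both terms lie in $S_*(X)+S_*(Y)$.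
\end{proof}

Since $S_*(X)\cap S_*(Y)=S_*(X\cap Y)$, the two standard consequences follow. First, $S_*(X)/S_*(X\cap Y)=(S_*(X)+S_*(Y))/S_*(Y)$, and the five lemma gives excision:
\begin{equation}\label{eq:exc}
H_j(X,X\cap Y)\cong H_j(X\cup Y,Y)\qquad(X,Y\text{ open}).
\end{equation}
Second, for open sets $X'\subset X$, $Y'\subset Y$ the sequence
\[
0\to\frac{S_*(X\cap Y)}{S_*(X'\cap Y')}\to\frac{S_*(X)}{S_*(X')}\oplus\frac{S_*(Y)}{S_*(Y')}\to\frac{S_*(X)+S_*(Y)}{S_*(X')+S_*(Y')}\to0
\]
is exact by the nine lemma, being the quotient of the corresponding exact sequences for $X,Y$ and for $X',Y'$, and the last complex computes $H_*(X\cup Y,X'\cup Y')$ by Lemma~\ref{lem:small} and the five lemma. So there is a long exact sequence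
\begin{equation}\label{eq:MVpairs}
\cdots\to H_j(X\cap Y,X'\cap Y')\to H_j(X,X')\oplus H_j(Y,Y')\to H_j(X\cup Y,X'\cup Y')\to\cdots
\end{equation}
For closed $A,A'\subset G$ take $X=Y=G$, $X'=G\setminus A$, $Y'=G\setminus A'$:
\begin{multline}\label{eq:MV}
H_{j+1}(G\,|\,A)\oplus H_{j+1}(G\,|\,A')\to H_{j+1}(G\,|\,A\cap A')\to H_j(G\,|\,A\cup A')\\
\to H_j(G\,|\,A)\oplus H_j(G\,|\,A')\to H_j(G\,|\,A\cap A').
\end{multline}
The first map is the sum of the restrictions, as is the last, and the third is the pair of restrictions. As $H_*(G\,|\,\emptyset)=0$, a class at a disjoint union of finitely many closed sets vanishes if its restriction to each of them vanishes.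

\subsection{Sliding and shrinking}

The group structure enters through the next lemma: a relative cycle may be pushed by a path in $G$ as long as its boundary does not hit the set at which we localize.

\begin{lemma}[Sliding]\label{lem:slide}
Let $A\subset G$, let $c\in S_j(G)$, and let $\theta:[0,1]\to G$ be an admissible path with $\theta(0)=1$ and $\theta(s)|\partial c|\cap A=\emptyset$ for all $s$. Then $[c]=[\theta(1)c]$ in $H_j(G\,|\,A)$.
\end{lemma}

\begin{proof}
The homotopies $F_\sigma(t,s)=\theta(s)\sigma(t)$ are admissible and compatible with faces, so $\theta(1)c+c=\partial Dc+D\partial c$ by \eqref{eq:prism}, and $D\partial c\in S_j(G\setminus A)$.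
\end{proof}

\begin{lemma}[Shrinking]\label{lem:shrink}
Let $A_1\supset A_2\supset\cdots$ be closed in $G$, $A_\infty=\bigcap A_n$ and $\alpha\in H_j(G\,|\,A_1)$. If $\alpha|_{A_n}\neq0$ for all $n$, then $\alpha|_{A_\infty}\ne0$.
\end{lemma}

\begin{proof}
Let $\alpha=[c]$ and suppose $c=\partial e+c'$ with $|c'|\cap A_\infty=\emptyset$. The relatively closed subsets $|c'|\cap A_n$ of the compact set $|c'|$ decrease to $\emptyset$, so one of them is empty, and then $\alpha|_{A_n}=0$.
\end{proof}

\subsection{Local homology along the fibers of $\pi$}

For closed sets $P\subset Q\subset M$ put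
\[
L_j(Q,P)=H_j(G\setminus\pi^{-1}P,\;G\setminus\pi^{-1}Q),\qquad L^M_j(Q,P)=H_j(M\setminus P,\;M\setminus Q),
\]
$L_j(Q)=L_j(Q,\emptyset)=H_j(G\,|\,\pi^{-1}Q)$, and $L_j(z)=L_j(\{z\})$. There are maps $\pi_*:L_j(Q,P)\to L^M_j(Q,P)$, and restrictions $L_j(Q,P)\to L_j(Q',P')$ for $Q'\subset Q$, $P'\subset P$. Left translation by $w$ induces an isomorphism $w_*:L_j(z)\to L_j(wz)$. Let
\[
V_j=L_j(p)=H_j(G\,|\,\Sigma).
\]
Theorem~\ref{thm:B} asserts that $\pi_*:V_m\to H_m(M\,|\,p)$ is nonzero. A much weaker statement can be proved at once, and it starts the whole argument.

\begin{lemma}\label{lem:nonzero}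
$V_j\ne0$ for some $j$.
\end{lemma}

\begin{proof}
Suppose $V_*=0$. Then $L_*(z)=0$ for all $z\in\mathcal O$. Let $B_0\subset\mathcal O$ be a coordinate cell. We show by induction on $i$ that $L_*(Z)=0$ for every compact $Z$ contained in a box $Q\subset B_0$ of dimension $i$. For $i=0$, $Z$ is a point or empty. Let $i\ge1$ and $0\neq\alpha\in L_j(Z)$. Halve $Q=Q'\cup Q''$ across a longest edge and put $Z'=Z\cap Q'$, $Z''=Z\cap Q''$. Then $Z'\cap Z''$ lies in a box of dimension $i-1$, so $L_{j+1}(Z'\cap Z'')=0$, and by \eqref{eq:MV} the class $\alpha$ has nonzero restriction to $Z'$ or $Z''$. Repeating, we obtain compact sets $Z_1\supset Z_2\supset\cdots$ with diameters tending to $0$ and $\alpha|_{Z_n}\ne0$. They are nonempty, so they intersect in a point $z$, and $\alpha|_z\ne0$ by Lemma~\ref{lem:shrink} applied to $\pi^{-1}Z_n$. This contradicts $L_*(z)=0$.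

Let $Q\subset B_0$ be an $m$-dimensional box. In the exact sequence $L_1(\partial Q)\to L_0(Q,\partial Q)\to L_0(Q)$ of the triple $(G,G\setminus\pi^{-1}\partial Q,G\setminus\pi^{-1}Q)$ the outer terms vanish, so $L_0(Q,\partial Q)=0$. But an element $a\in G$ with $ap\in\operatorname{int}Q$ defines a class in $L_0(Q,\partial Q)$ with $\pi_*[a]\neq0$ by \eqref{eq:H0}.
\end{proof}

\section{Small elements of the stabilizer}\label{sec:stab}

We want $\delta>0$ such that $\Sigma\cap U_\delta$ acts trivially on $V_*$ by left translation. For one class $[c]$, sliding along a path from $1$ to $\eta\in\Sigma$ shows that $\eta$ fixes $[c]$ provided the path moves $p$ by less than $d(p,\pi|\partial c|)$. This bound depends on $c$, and we have no finiteness statement for $V_*$. So we single out the elements of $\Sigma$ that can be reached by paths moving $p$ arbitrarily little, and then prove that all small elements of $\Sigma$ are of this kind.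

For $\varepsilon>0$ let $\Sigma_\varepsilon$ be the set of $\eta\in\Sigma$ for which there is an admissible path $\sigma$ from $1$ to $\eta$ with $\sigma(s)p\in B(p,\varepsilon)$ for all $s$. Put $\Sigma_0=\bigcap_{\varepsilon>0}\Sigma_\varepsilon=\bigcap_n\Sigma_{1/n}$.

\begin{example}\label{ex:torus}
Let $\varphi^1,\varphi^2$ be the unit-speed horizontal and vertical translation flows on $\mathbb T^2=\mathbb R^2/\mathbb Z^2$, and let $h:G\to\mathbb R^2$ be the homomorphism recording the total time of each flow. Then $\Sigma=h^{-1}(\mathbb Z^2)$. If $h(\eta)=0$, scaling all times gives a path from $1$ to $\eta$ that acts trivially, so $\eta\in\Sigma_0$ and $|\eta|=0$; in particular $G$ is not Hausdorff. If $\eta\in\Sigma_\varepsilon$ with $\varepsilon<\frac12$, then $h\sigma$ is a path from $0$ that stays in the $\varepsilon$-ball and ends in $\mathbb Z^2$, so $h(\eta)=0$. Thus $\Sigma_0=\ker h$ and $\Sigma/\Sigma_0\cong\mathbb Z^2$.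
\end{example}

\begin{lemma}\label{lem:sub}
Each $\Sigma_\varepsilon$ is an open and closed subgroup of $\Sigma$. The group $\Sigma_0$ is closed in $G$, normal in $\Sigma$, and acts trivially on $V_j$ by left translation.
\end{lemma}

\begin{proof}
Let $\sigma,\sigma'$ be paths for $\eta,\eta'\in\Sigma_\varepsilon$. The admissible path $\sigma(\max(0,2s-1))\,\sigma'(\min(1,2s))$ runs from $1$ to $\eta\eta'$ and moves $p$ first to $\sigma'(2s)p$, then to $\sigma(2s-1)\eta'p=\sigma(2s-1)p$. The path $\sigma(1-s)\eta^{-1}$ runs from $1$ to $\eta^{-1}$ and moves $p$ to $\sigma(1-s)p$. So $\Sigma_\varepsilon$ is a subgroup. It contains $\Sigma\cap U_\varepsilon$ by the definition of $|\cdot|$, so it is open in $\Sigma$, and an open subgroup is closed, its complement being a union of cosets. Hence $\Sigma_0$ is closed in $\Sigma$ and in $G$.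

Let $\eta\in\Sigma_0$, $\zeta\in\Sigma$, $\varepsilon>0$. Choose $\varepsilon'$ with $\zeta B(p,\varepsilon')\subset B(p,\varepsilon)$ and a path $\sigma$ for $\eta\in\Sigma_{\varepsilon'}$. The path $\zeta\sigma(s)\zeta^{-1}$ moves $p$ to $\zeta\sigma(s)p\in B(p,\varepsilon)$, so $\zeta\eta\zeta^{-1}\in\Sigma_\varepsilon$.

Let $[c]\in V_j$, $\eta\in\Sigma_0$ and $0<\varepsilon\le d(p,\pi|\partial c|)$. Take a path $\sigma$ for $\eta\in\Sigma_\varepsilon$ and $\theta(s)=\sigma(s)^{-1}$. For $a\in|\partial c|$, $\theta(s)a\in\Sigma$ would give $ap=\sigma(s)p\in B(p,\varepsilon)$, which is impossible. By Lemma~\ref{lem:slide}, $[\eta^{-1}c]=[c]$.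
\end{proof}

\begin{proposition}\label{prop:openstab}
There is $\delta_0>0$ with $\Sigma\cap U_{2\delta_0}\subset\Sigma_0$.
\end{proposition}

We know $\Sigma\cap U_\varepsilon\subset\Sigma_\varepsilon$; the point is to have one neighborhood that works for all $\varepsilon$. Let $\eta\in\Sigma$ be small, with a path $w_s$ of small elements from $1$ to $\eta$. The loop $s\mapsto w_sp$ is contractible in $M$. If the map $G/\Sigma_\varepsilon\to\mathcal O$ were a covering, the lifted path $w_s\Sigma_\varepsilon$ would be closed, and $\eta\in\Sigma_\varepsilon$. But injectivity of this map on $U_\delta\zeta\Sigma_\varepsilon$, $\zeta\in\Sigma$, is obtained from $\zeta^{-1}U_{2\delta}\zeta\cap\Sigma\subset\Sigma_\varepsilon$, and the $\delta$ that conjugation provides depends on $\zeta$. The remedy is to confine $\zeta$ to a group that is compact modulo $\Sigma_0$, where only finite coverings occur. Compactness comes from homology: a chain with a nonzero local class has compact support and must cover a neighborhood. To apply this modulo $\Sigma_0$ we first localize Lemma~\ref{lem:nonzero}.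

\begin{lemma}\label{lem:nonzero0}
$H_j(G\,|\,\Sigma_0)\ne0$ for some $j$.
\end{lemma}

\begin{proof}
Let $0\ne\alpha=[c]\in H_j(G\,|\,\Sigma)$ and $A_0=\Sigma$. We construct $A_0\supset A_1\supset\cdots$ with $A_n$ a right coset of $\Sigma_{1/n}$ for $n\ge1$ and $\alpha|_{A_n}\ne0$. Given $A_{n-1}$, it is a disjoint union of right cosets of $\Sigma_{1/n}$, which are open and closed in $\Sigma$. The compact set $|c|\cap A_{n-1}$ meets only finitely many of them. The union $A^*$ of the others is closed and disjoint from $|c|$, so $\alpha|_{A^*}=0$. Thus $A_{n-1}$ is a finite disjoint union of closed sets, and by the remark after \eqref{eq:MV} $\alpha$ has nonzero restriction to one of the finitely many cosets; call it $A_n$.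

Each $|c|\cap A_n$ is nonempty, so by compactness there is $\eta\in\bigcap A_n$. Then $A_n=\Sigma_{1/n}\eta$ and $\bigcap A_n=\Sigma_0\eta$. By Lemma~\ref{lem:shrink}, $H_j(G\,|\,\Sigma_0\eta)\ne0$, and right translation by $\eta^{-1}$ gives the claim.
\end{proof}

\begin{lemma}\label{lem:lc}
$G/\Sigma_0$ is a locally compact Hausdorff space.
\end{lemma}

\begin{proof}
It is Hausdorff by (T6). Let $\tau:G\to G/\Sigma_0$ be the projection, $x_0=\tau(1)$, and $0\neq[c]\in H_j(G\,|\,\Sigma_0)$. The set $\tau|\partial c|$ is compact, hence closed, and does not contain $x_0$, so $\tau(U_\delta)\cap\tau|\partial c|=\emptyset$ for some $\delta$. We claim $\tau(U_\delta)\subset\tau|c|$. Let $w\in U_\delta$, take a path $w_s$ as in (T4), and put $\theta(s)=w_s^{-1}$. For $a\in|\partial c|$, $w_s^{-1}a\in\Sigma_0$ would give $\tau(a)=\tau(w_s)\in\tau(U_\delta)$, which is excluded. By Lemma~\ref{lem:slide}, $[w^{-1}c]=[c]\ne0$, so $w^{-1}|c|$ meets $\Sigma_0$, that is, $\tau(w)\in\tau|c|$. Thus $\tau|c|$ is a compact neighborhood of $x_0$, and $G$ acts transitively on $G/\Sigma_0$ by homeomorphisms.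
\end{proof}

\begin{lemma}\label{lem:profinite}
Let $\Gamma$ be a locally compact Hausdorff group and $\Gamma_1\supset\Gamma_2\supset\cdots$ open subgroups with $\bigcap\Gamma_n=\{1\}$. There are an open subgroup $C$ of $\Gamma$ and open normal subgroups $C_n$ of finite index in $C$ with $\bigcap C_n=\{1\}$.
\end{lemma}

\begin{proof}
Let $W\ni1$ be open with compact closure. The $\Gamma_n$ are closed, and their traces on the compact set $\overline W\setminus W$ decrease to $\emptyset$, so $\Gamma_n\cap(\overline W\setminus W)=\emptyset$ for some $n$. Then $O=\Gamma_n\cap W=\Gamma_n\cap\overline W$ is compact, open, and contains $1$. By the tube lemma applied to the multiplication on $O\times\{1\}$ there is an open $W_1=W_1^{-1}\ni1$ with $OW_1\subset O$. Then $W_1^l\subset OW_1^l\subset O$ for all $l$, so $C=\bigcup_lW_1^l$ is an open, hence closed, subgroup contained in $O$, and $C$ is compact. The open subgroup $C\cap\Gamma_n$ has finite index in the compact group $C$, so it has finitely many conjugates in $C$. Their intersection $C_n$ is open, normal, of finite index, and contained in $\Gamma_n$.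
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:openstab}]
Let $\Gamma=\Sigma/\Sigma_0$, a topological group by Lemma~\ref{lem:sub}. Since $\Sigma\Sigma_0=\Sigma$, we have $\tau(O\cap\Sigma)=\tau(O)\cap\tau(\Sigma)$ for $O\subset G$, and $\tau(G\setminus\Sigma)$ is the complement of $\tau(\Sigma)$. As $\tau$ is open, the quotient topology of $\Gamma$ is the subspace topology from $G/\Sigma_0$, and $\Gamma$ is closed there. So $\Gamma$ is locally compact and Hausdorff by Lemma~\ref{lem:lc}. Apply Lemma~\ref{lem:profinite} with $\Gamma_n=\Sigma_{1/n}/\Sigma_0$, and let $\widehat C,\widehat C_n\subset\Sigma$ be the preimages of $C,C_n$. These are open subgroups of $\Sigma$, hence closed in $G$; each $\widehat C_n$ is normal of finite index in $\widehat C$; and $\bigcap\widehat C_n=\Sigma_0$.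

\emph{The space $X=G/\widehat C$ is locally a copy of $M$.} Choose $\delta$ with $\Sigma\cap U_{2\delta}\subset\widehat C$, and let $x_C\in X$ be the base point. The map $X\to M$, $w\widehat C\mapsto wp$, is continuous, and open by Lemma~\ref{lem:open}. It is injective on the open set $U_\delta x_C$: if $w,w'\in U_\delta$ and $wp=w'p$, then $w^{-1}w'\in\Sigma\cap U_{2\delta}\subset\widehat C$. So $U_\delta x_C$ is homeomorphic to an open subset of $M$, and $x_C$ has an open neighborhood $X_B\subset X$ homeomorphic to $\mathbb R^m$.

\emph{Finite coverings.} The space $G/\widehat C_n$ is Hausdorff by (T6). The finite group $\widehat C/\widehat C_n$ acts on it from the right by $(w\widehat C_n)\zeta=w\zeta\widehat C_n$. This is well defined by normality, free, and by homeomorphisms induced by right translations of $G$. The map $G/\widehat C_n\to X$ is continuous and open, and its fibers are the orbits. For a free action of a finite group on a Hausdorff space every point has an open neighborhood whose translates are pairwise disjoint, so $G/\widehat C_n\to X$ is a covering map.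

\emph{Lifting.} Choose $\delta_0\le\delta$ with $U_{2\delta_0}x_C\subset X_B$. Let $\eta\in\Sigma\cap U_{2\delta_0}\subset\widehat C$, with a path $w_s\in U_{2\delta_0}$ from $1$ to $\eta$ as in (T4). The path $w_sx_C$ is a loop in $X_B\cong\mathbb R^m$, so it is null-homotopic, and its lift $w_s\widehat C_n$ is a loop by the homotopy lifting property. Hence $\eta\in\widehat C_n$ for all $n$, and $\eta\in\Sigma_0$.
\end{proof}

The last step is where the local simple connectivity of $M$ is used.

\section{Local constancy and boxes}\label{sec:const}

Fix $\delta_0$ as in Proposition~\ref{prop:openstab}, and a coordinate cell $B$ with $p\in B\subset U_{\delta_0}p$, which exists by Lemma~\ref{lem:open}. For $z\in B$ choose $w\in U_{\delta_0}$ with $wp=z$ and let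
\[
I_z=w_*:V_j\to L_j(z).
\]
This isomorphism does not depend on the choice: another choice is $w\eta$ with $\eta\in\Sigma\cap U_{2\delta_0}\subset\Sigma_0$, and $\eta_*=\mathrm{id}$ on $V_j$ by Lemma~\ref{lem:sub}. For a compact $Z\subset B$, a class $\alpha\in L_j(Z)$ and $z\in Z$, the \emph{value} of $\alpha$ at $z$ is $\alpha(z)=I_z^{-1}(\alpha|_z)\in V_j$. Restriction to a smaller set does not change values.

\begin{lemma}\label{lem:const}
Let $c\in S_j(G)$ and $z_0\in B\setminus\pi|\partial c|$. There is a neighborhood $Z_0\subset B\setminus\pi|\partial c|$ of $z_0$ such that $I_z^{-1}[c]_z=I_{z_0}^{-1}[c]_{z_0}$ for $z\in Z_0$, where $[c]_z$ is the class of $c$ in $L_j(z)$. Consequently: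
\begin{enumerate}
\item[(i)] for $\alpha\in L_j(Z)$ the map $z\mapsto\alpha(z)$ is locally constant on $Z$;
\item[(ii)] for $z_0\in B$ and $\xi\in V_j$ there are a compact neighborhood $Z\subset B$ of $z_0$ and $\alpha\in L_j(Z)$ with constant value $\xi$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $w\in U_{\delta_0}$ with $wp=z_0$. Choose $\delta>0$ with $|w|+\delta\le\delta_0$ and $2\delta\le d(z_0,\pi|\partial c|)$, and put $Z_0=B\cap U_\delta z_0$. It is open because $U_\delta z_0=\pi(U_\delta w)$, and it lies in $B(z_0,\delta)$. Let $z=vz_0\in Z_0$ with $v\in U_\delta$, and let $v_s\in U_\delta$ be a path from $1$ to $v$ as in (T4). Since $vw\in U_{\delta_0}$ and $vwp=z$, we have $I_z=v_*I_{z_0}$. For $a\in|\partial c|$, $v_sa\in\pi^{-1}z$ would give $ap=v_s^{-1}z$, whereas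
\[
d(v_s^{-1}z,z_0)\le d(v_s^{-1}z,z)+d(vz_0,z_0)<2\delta .
\]
By Lemma~\ref{lem:slide}, $[c]_z=[vc]_z=v_*[c]_{z_0}$, and the first claim follows. For (i) apply it to a chain representing $\alpha$. For (ii) apply it to a chain $c$ representing $I_{z_0}\xi$ and take a compact neighborhood $Z\subset Z_0$.
\end{proof}

\begin{proposition}\label{prop:box}
For every box $Q\subset B$, every $z\in Q$ and every $j$, the map $\alpha\mapsto\alpha(z)$ is an isomorphism $L_j(Q)\to V_j$ that does not depend on $z$. Hence restriction $L_j(Q)\to L_j(Q')$ is an isomorphism for boxes $Q'\subset Q$.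
\end{proposition}

\begin{proof}
Independence of $z$ follows from Lemma~\ref{lem:const}(i), since $Q$ is connected. We use induction on $i=\dim Q$, for all $j$ at once. For $i=0$ the map is $I_z^{-1}$. Let $i\geq1$.

\emph{Surjectivity.} Let $\xi\in V_j$. By Lemma~\ref{lem:const}(ii) and the Lebesgue number lemma, $Q$ is cut by a fine grid into $i$-dimensional boxes, each of which carries a class of value $\xi$. Suppose $Q',Q''$ are $i$-dimensional boxes that meet in a common $(i-1)$-dimensional face, whose union is a box, and which carry classes $\alpha',\alpha''$ of value $\xi$. Their restrictions to $Q'\cap Q''$ have the same value, so they are equal by induction, and by exactness of \eqref{eq:MV} there is a class on $Q'\cup Q''$ restricting to $\alpha'$ and $\alpha''$; it has value $\xi$. Glue the boxes of the grid one after another along the first nondegenerate direction to form rods, then glue the rods along the second direction, and so on. Each step is of the type just described, and the last one produces a class on $Q$.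

\emph{Injectivity.} Suppose $0\ne\alpha\in L_j(Q)$ has value $0$. Halve $Q=Q'\cup Q''$ across a longest edge. The restriction $L_{j+1}(Q')\to L_{j+1}(Q'\cap Q'')$ is onto, because the value map is onto $V_{j+1}$ for the $i$-dimensional box $Q'$ and is an isomorphism for $Q'\cap Q''$. So the connecting map in \eqref{eq:MV} vanishes, $L_j(Q)\to L_j(Q')\oplus L_j(Q'')$ is injective, and $\alpha$ has nonzero restriction, still of value $0$, to one half. Repeating, we obtain boxes shrinking to a point $z'$, and Lemma~\ref{lem:shrink} gives $\alpha|_{z'}\ne0$, contrary to $\alpha(z')=0$.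
\end{proof}

\section{Raising the degree: end of the proof of Theorem~\ref{thm:B}}\label{sec:end}

We now carry out the scheme of Section~\ref{sub:lowdim} in all dimensions, passing from an $m$-dimensional box relative to its boundary down to a vertex, one face at a time. For $0\le l\le m$ call a box $Q=J_1\times\dots\times J_m\subset B$ an \emph{$l$-thick} box if $J_1,\dots,J_l$ are nondegenerate; the other intervals are arbitrary. If $J_i$ is nondegenerate, the two \emph{faces in direction $i$} are obtained by replacing $J_i$ with one of its endpoints. Let $P_l(Q)$ be the union of the faces of $Q$ in the directions $1,\dots,l$, so $P_0(Q)=\emptyset$, and $P_m(Q)=\partial Q$ for an $m$-thick box. If $R$ is a face in a direction $i>l$, then $R$ is $l$-thick and $P_l(R)=R\cap P_l(Q)$.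

Let $l\ge1$, let $Q$ be $l$-thick with faces $R_+,R_-$ in direction $l$, and write $P_l,P_{l-1}$ for $P_l(Q),P_{l-1}(Q)$ and $P^\pm=P_{l-1}(R_\pm)=P_{l-1}\cap R_\pm$. Then $P_l=P_{l-1}\cup R_+\cup R_-$, and restriction gives isomorphisms
\begin{equation}\label{eq:split}
L_j(P_l,P_{l-1})\;\cong\; L_j(R_+\cup R_-,\,P^+\cup P^-)\;\cong\; L_j(R_+,P^+)\oplus L_j(R_-,P^-).
\end{equation}
The first is \eqref{eq:exc} for $X=G\setminus\pi^{-1}P_{l-1}$ and $Y=G\setminus\pi^{-1}(R_+\cup R_-)$, where $X\cap Y=G\setminus\pi^{-1}P_l$ and $X\cup Y=G\setminus\pi^{-1}(P^+\cup P^-)$. The second is \eqref{eq:MVpairs} for the pairs $(G\setminus\pi^{-1}P^\pm,G\setminus\pi^{-1}R_\pm)$, whose union is $(G,G)$ because $R_+\cap R_-=\emptyset$. With the identification \eqref{eq:split}, the exact sequence of the triple $(G\setminus\pi^{-1}P_{l-1},\,G\setminus\pi^{-1}P_l,\,G\setminus\pi^{-1}Q)$ becomes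
\begin{equation}\label{eq:triple}
\cdots\to L_{j+1}(Q,P_{l-1})\xrightarrow{\ \varrho\ }\bigoplus_\pm L_{j+1}(R_\pm,P^\pm)\xrightarrow{\ \partial_*\ }L_j(Q,P_l)\to L_j(Q,P_{l-1})\xrightarrow{\ \varrho\ }\cdots
\end{equation}
where $\varrho=(\varrho_+,\varrho_-)$ is the pair of restrictions to the faces. Singular homology also has excision and Mayer--Vietoris sequences for open sets, so \eqref{eq:split} and \eqref{eq:triple} hold with $L^M$ in place of $L$, and $\pi_*$ commutes with all maps, as these are inclusions or connecting maps of short exact sequences preserved by $\pi_\#$.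

To raise the degree we need $\partial_*$ to be onto, that is, $\varrho$ to be injective. For $l=1$ this is Proposition~\ref{prop:box}. For larger $l$ it is a relative form of that proposition, which the same sequence proves by induction.

\begin{lemma}\label{lem:faces}
Let $0\le l\le m$ and let $Q$ be an $l$-thick box.
\begin{enumerate}
\item[$(a_l)$] If $l\ge1$, then for all $j$ the following sequence is exact:
\[
0\to L_{j+1}(Q,P_{l-1})\xrightarrow{\ \varrho\ }\bigoplus_\pm L_{j+1}(R_\pm,P^\pm)\xrightarrow{\ \partial_*\ }L_j(Q,P_l)\to0 .
\]
\item[$(b_l)$] If $R$ is a face of $Q$ in a direction $i>l$, then restriction $L_j(Q,P_l(Q))\to L_j(R,P_l(R))$ is an isomorphism for all $j$.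
\end{enumerate}
\end{lemma}

\begin{proof}
Statement $(b_0)$ is Proposition~\ref{prop:box}. Assume $(b_{l-1})$ for all $(l-1)$-thick boxes. Applied to $Q$ and the direction $l$, it says that $\varrho_+$ and $\varrho_-$ are isomorphisms in every degree. So $\varrho$ is injective in every degree, the map $L_j(Q,P_l)\to L_j(Q,P_{l-1})$ in \eqref{eq:triple} is zero, and $(a_l)$ holds for all $l$-thick boxes.

Let $R$ be a face of $Q$ in a direction $i>l$. The faces of $R$ in direction $l$ are $R\cap R_\pm$, and these are also faces of $R_\pm$ in direction $i$. The triple used for $Q$ is contained in the triple used for $R$, so restriction maps the sequence $(a_l)$ for $Q$ to the sequence $(a_l)$ for $R$. On the first term it is an isomorphism by $(b_{l-1})$ for $Q$ and its face $R$; on the second term by $(b_{l-1})$ for the $(l-1)$-thick boxes $R_\pm$ and their faces $R\cap R_\pm$. By the five lemma it is an isomorphism on the third term, which is $(b_l)$.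
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The orbit $\mathcal O$ is open by Lemma~\ref{lem:open}. We construct, for $l=m,m-1,\dots,0$, an $l$-thick box $Q_l\subset B$ of dimension $l$ and a class $\alpha_l\in L_{m-l}(Q_l,P_l(Q_l))$ with $\pi_*\alpha_l\ne0$.

Let $Q_m\subset B$ be an $m$-dimensional box. Since $B\subset\mathcal O$, there is $a\in G$ with $ap\in\operatorname{int}Q_m$; let $\alpha_m=[a]\in L_0(Q_m,\partial Q_m)$. Then $\pi_*\alpha_m\neq0$ by \eqref{eq:H0}. Given $Q_l,\alpha_l$ with $l\ge1$, let $R_\pm$ be the faces of $Q_l$ in direction $l$. By $(a_l)$, $\alpha_l=\partial_*(\beta_+,\beta_-)$ with $\beta_\pm\in L_{m-l+1}(R_\pm,P_{l-1}(R_\pm))$. Then $\partial_*(\pi_*\beta_+,\pi_*\beta_-)=\pi_*\alpha_l\ne0$, so $\pi_*\beta_+$ or $\pi_*\beta_-$ is nonzero. Let $\alpha_{l-1}$ be the corresponding class and $Q_{l-1}$ the corresponding face.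

At the end $Q_0$ is a point $z=wp$, and $\alpha_0\in L_m(z)$ has $\pi_*\alpha_0\ne0$ in $H_m(M\,|\,z)$. Since $\pi_*$ intertwines left translation by $w^{-1}$ with the homeomorphism $\rho(w)^{-1}$, the class $w_*^{-1}\alpha_0\in V_m=H_m(G,G\setminus\Sigma)$ has nonzero image in $H_m(M\,|\,p)$. Any chain $c$ representing it has the required properties.
\end{proof}

\begin{thebibliography}{9}

\bibitem{HPS}
Hirsch, Pugh, and Shub, \emph{Invariant Manifolds}.

\bibitem{SEA}
\emph{Stably Ergodic Approximation: Two Examples},
\texttt{https://profshub.github.io/\allowbreak articles/\allowbreak 2000-Stably\_\allowbreak ergodic\_\allowbreak approximation\_\allowbreak two\_\allowbreak examples.pdf}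

\end{thebibliography}
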